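# Exclusion in a random environment mixes in time $N^{\max(1,\,1/\lambda,\,\beta+1/(2\lambda))+o(1)}$

## 1. One particle in a random potential

Let $\omega=(\omega_x)_{x\ge1}$ be i.i.d. with values in $(0,1)$ and law $\mathbb P$ (expectation $\mathbb E$). Assume uniform ellipticity: for some $\alpha\in(0,1/2)$, $\omega_1\in[\alpha,1-\alpha]$ almost surely. Fix $\omega$ and let one particle walk on $[1,N]=\{1,\dots,N\}$ in continuous time: from $x$ it jumps to $x+1$ at rate $\omega_x$ (if $x\le N-1$) and to $x-1$ at rate $1-\omega_x$ (if $x\ge2$). How long until its law is close to equilibrium? We measure this by the mixing time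
$$t_{\rm mix}(\varepsilon)=\inf\{t\ge0:\ \max_{x}\|P_t^\omega(x,\cdot)-\pi\|_{TV}\le\varepsilon\},\qquad \varepsilon\in(0,1)\text{ fixed}.$$

Write $\rho_x=\frac{1-\omega_x}{\omega_x}$, $\varphi(s)=\log\mathbb E[\rho_1^s]$, $\kappa=\log\frac{1-\alpha}\alpha$, and assume throughout $\mathbb E\log\rho_1<0$: on average the environment pushes to the right. "W.h.p." means with $\mathbb P$-probability tending to $1$ as $N\to\infty$, and $N$ is always taken large enough. $P_x,E_x$ refer to the walk in a fixed environment.

**Definition (potential).** For the edge $\{x,x+1\}$ put $p_x=\omega_x$ (rate of crossing to the right) and $q_x=1-\omega_{x+1}$ (rate of crossing to the left); both lie in $[\alpha,1-\alpha]$. Let $V(1)=0$ and $V(x+1)-V(x)=\log(q_x/p_x)$.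

Then $|V(x+1)-V(x)|\le\kappa$ and $e^{-V(x)}p_x=e^{-V(x+1)}q_x$, so the walk on any interval $J$ (using only the edges inside $J$) is reversible for $\pi(x)\propto e^{-V(x)}$. Summing increments, for $x<y$,
$$V(y)-V(x)=\sum_{j=x+1}^{y}\log\rho_j+\log\omega_y-\log\omega_x,\qquad \Big|V(y)-V(x)-\sum_{j=x+1}^y\log\rho_j\Big|\le\kappa. \tag{1}$$
So $V$ is, up to a bounded error, a random walk with negative drift. The particle runs downhill to the right, and what slows it down is an occasional uphill stretch.

**Definition (depth).** $R(x)=\max_{y\ge x}(V(y)-V(x))$ and $R'(x)=\max_{y\le x}(V(x)-V(y))$, with $y\in[1,N]$. Both are $\ge0$.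

For instance, if $N=4$ and $V=(0,-1,1,-2)$, then $R=(1,2,0,0)$ and $R'=(0,0,2,0)$. The number $R(x)$ is the height that a particle at $x$ still has to climb. The number $R'$ will play the same role for empty sites moving left.

**The exponent $\lambda$.** We fix $\lambda\in(0,\infty)$ with $\mathbb E[\rho_1^\lambda]\le1$, that is, $\varphi(\lambda)\le0$. If $\operatorname{ess\,inf}\omega_1<\frac12$, there is a unique $\lambda_{\mathbb P}\in(0,\infty)$ with $\mathbb E[\rho_1^{\lambda_{\mathbb P}}]=1$: $\varphi$ is convex, $\varphi(0)=0$, $\varphi'(0)=\mathbb E\log\rho_1<0$, and $\varphi(s)\to\infty$ as $s\to\infty$ because $\mathbb P(\rho_1>1)>0$. Example: $\omega_1=\frac13$ with probability $\frac14$ and $\frac23$ with probability $\frac34$. Then $\rho_1\in\{2,\frac12\}$, and with $z=2^\lambda$ the equation is $\frac z4+\frac3{4z}=1$, i.e. $z\in\{1,3\}$. Hence $\lambda_{\mathbb P}=\log_23\approx1.58$.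

In all cases $\varphi<0$ on $(0,\lambda)$: $\varphi<0$ just to the right of $0$, $\varphi(\lambda)\le0$, and a point of $(0,\lambda)$ is a convex combination, with positive weight on the first, of a point arbitrarily close to $0$ and of $\lambda$. Fix
$$\gamma=-\varphi(\lambda/2)>0,\qquad c_0=\gamma/\lambda,\qquad \ell=\lceil A\log N\rceil,\quad A\ge 6/\gamma,\ A\ge12/c_0,$$
and $\delta\in(0,1)$.

**Lemma 1.** W.h.p. the following two properties hold.

* (E1) $V(y)-V(x)\le-c_0(y-x)$ whenever $1\le x<y\le N$ and $y-x\ge\ell$.
* (E2) $\sum_xe^{\lambda R(x)}\le N^{1+\delta}$ and $\sum_xe^{\lambda R'(x)}\le N^{1+\delta}$.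

*Proof.* By (1) and Markov's inequality for $e^{\frac\lambda2(\cdot)}$, a pair $(x,y)$ violates (E1) with probability at most $e^{\lambda\kappa/2}e^{\frac\lambda2c_0(y-x)-\gamma(y-x)}=e^{\lambda\kappa/2}e^{-\gamma(y-x)/2}$. Summing over $x$ and over $y-x\ge\ell$ gives $O(N\cdot N^{-3})$, since $e^{-\gamma\ell/2}\le N^{-3}$.

On (E1) the maxima defining $R(x)$ and $R'(x)$ are attained at distance at most $\ell$ from $x$, because at larger distance the difference is negative. By (1) and $\varphi(\lambda)\le0$,
$$\mathbb E\big[e^{\lambda(V(y)-V(x))}\big]\le e^{\lambda\kappa}\qquad(x\le y). \tag{2}$$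
Hence $\mathbb E\sum_x\sum_{y=x}^{x+\ell}e^{\lambda(V(y)-V(x))}\le N(\ell+1)e^{\lambda\kappa}$, and Markov's inequality gives (E2) for $R$; for $R'$ sum over $y\in[x-\ell,x]$ instead. $\square$

**Lemma 2 (single walk).** Let $X$ be the walk on $J=[a,b]$, $\tau_b$ the hitting time of $b$, and $\Sigma_J=\sum_{a\le x\le y\le b}e^{V(y)-V(x)}$. From any start, $P(\tau_b>t)\le2^{-\lfloor\alpha t/(2\Sigma_J)\rfloor}$. On (E1), moreover, $P_b(X_r\le b-\ell)\le N^{-11}$ for every $r\ge0$.

*Proof.* Let $e_x=E_x[\tau_{x+1}]$. The first step from $x$ gives $p_xe_x=1+q_{x-1}e_{x-1}$ for $x>a$, and $p_ae_a=1$. Since $q_{x-1}=e^{V(x)-V(x-1)}p_{x-1}$, induction gives $p_xe_x=\sum_{a\le z\le x}e^{V(x)-V(z)}$. So $E[\tau_b]\le\alpha^{-1}\Sigma_J$ from any start, Markov's inequality gives $P(\tau_b>2\Sigma_J/\alpha)\le\frac12$, and the Markov property iterates this. For the second part, reversibility gives $\pi(b)P_b(X_r=z)=\pi(z)P_z(X_r=b)\le\pi(z)$, so $P_b(X_r=z)\le e^{V(b)-V(z)}\le e^{-c_0(b-z)}$ for $z\le b-\ell$. Summing, we get at most $e^{-c_0\ell}/(1-e^{-c_0})\le N^{-11}$, as $c_0\ell\ge12\log N$.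 $\square$

**Proposition 3 (one particle).** For every $\delta'>0$, w.h.p. $t_{\rm mix}(\varepsilon)\le N^{\delta'}\max(N,N^{1/\lambda})$.

*Proof.* Let each edge $\{x,x+1\}$ ring at rate $p_x+q_x$; at a ring, with probability $\frac{p_x}{p_x+q_x}$ every walker standing on the edge is put at $x+1$, otherwise at $x$. Each walker is a copy of $X$ and the order of walkers is preserved. When the walker from $1$ reaches $N$, all walkers are at $N$, and they stay together. So $\max_x\|P_t(x,\cdot)-\pi\|_{TV}\le P_1(\tau_N>t)$, and Lemma 2 gives $t_{\rm mix}(\varepsilon)\le\frac2\alpha\Sigma_{[1,N]}\lceil\log_2(1/\varepsilon)\rceil$.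

It remains to bound $\Sigma$. On (E1), for every interval $J$,
$$\Sigma_J\le\sum_{x\in J}\Big(\ell e^{R(x)}+\sum_{i\ge\ell}e^{-c_0i}\Big)\le(\ell+1)\sum_{x\in J}e^{R(x)}. \tag{3}$$
If $\lambda\ge1$ then $\sum_xe^{R(x)}\le\sum_xe^{\lambda R(x)}\le N^{1+\delta}$. If $\lambda<1$ then $\sum_xe^{R(x)}\le\big(\sum_xe^{\lambda R(x)}\big)^{1/\lambda}\le N^{(1+\delta)/\lambda}$. Take $\delta$ small. $\square$

The two terms are visible: $N$ is the time to travel, and $N^{1/\lambda}$ is the time to leave the deepest trap, since by (E2) $\max R\le\frac{1+\delta}\lambda\log N$. Now put $k$ particles on the segment and let them block each other.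

## 2. Exclusion with $k$ particles, and why one at a time is too slow

**Definition (exclusion process).** For $1\le k\le N$ let $\Omega_{N,k}=\{\xi\in\{0,1\}^N:\sum_x\xi(x)=k\}$; $\xi(x)=1$ means a particle at $x$, and we also view $\xi$ as the set of its occupied sites. Each particle performs the walk of Section 1, but a jump to an occupied site is suppressed. So a particle at $x$ jumps to $x+1$ at rate $\omega_x$ (for $x\le N-1$) and to $x-1$ at rate $1-\omega_x$ (for $x\ge2$), provided that the target is empty. Let $\pi^{N,k,\omega}$ be the unique equilibrium and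
$$t_{\rm mix}^{N,k,\omega}(\varepsilon)=\inf\Big\{t\ge0:\max_{\xi\in\Omega_{N,k}}\|P_t^\omega(\xi,\cdot)-\pi^{N,k,\omega}\|_{TV}\le\varepsilon\Big\}.$$

**Known result (Lacoin, Y.).** Let $\mathbb E\log\rho_1<0$, $\operatorname{ess\,inf}\omega_1<\frac12$, $\lambda=\lambda_{\mathbb P}$, and $k_N=N^{\beta+o(1)}\le N/2$ with $\beta\in(0,1]$. Then w.h.p.
$$c(\alpha,\mathbb P)\,N^{\max(1,\frac1\lambda,\beta+\frac1{2\lambda})+o(1)}\le t_{\rm mix}^{N,k_N,\omega}\le N^{C(\alpha,\mathbb P)}.$$

The conjecture, posed in "Mixing Time of ASEP in a random environment" (https://github.com/shjyang/shjyang.github.io), is that the lower bound is sharp. It is, and the upper bound holds in the following form.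

**Theorem 4.** Assume uniform ellipticity, $\mathbb E\log\rho_1<0$, and let $\lambda\in(0,\infty)$ satisfy $\mathbb E[\rho_1^\lambda]\le1$. Let $1\le k_N\le N/2$ be any sequence, $\varepsilon\in(0,1)$, $\delta'>0$. Then w.h.p.
$$t^{N,k_N,\omega}_{\rm mix}(\varepsilon)\le N^{\delta'}\max\big(N,\;N^{1/\lambda},\;k_NN^{1/(2\lambda)}\big).$$

**Corollary 5.** Under the hypotheses of the known result, for every $\delta>0$,
$$\lim_{N\to\infty}\mathbb P\Big(t_{\rm mix}^{N,k_N,\omega}\le N^{\max(1,\frac1\lambda,\beta+\frac{1}{2\lambda})+\delta}\Big)=1,$$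
and hence, with the known lower bound, $t_{\rm mix}^{N,k_N,\omega}=N^{\max(1,\frac1\lambda,\beta+\frac1{2\lambda})+o(1)}$ w.h.p.

*Proof from Theorem 4.* Take $\lambda=\lambda_{\mathbb P}$, $\delta'=\delta/2$ and use $k_N\le N^{\beta+\delta/2}$ for $N$ large. $\square$

In the two-point example, $\frac1{2\lambda}\approx0.315$: the exponent is $1$ until $\beta\approx0.685$, and then grows as $\beta+0.315$.

**The first attempt.** Bring the particles over one at a time. By Section 1 each costs at most $N^{\max(1,1/\lambda)+o(1)}$, so the total is $k\,N^{\max(1,1/\lambda)}$. This is too large, and the loss is not in the estimate. For the walk on any interval containing $x<y$,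
$$P_x(\tau_y\le t)\le e\,(t+1)\,e^{-(V(y)-V(x))}. \tag{4}$$
Indeed, the walk leaves $y$ at rate at most $1$, so with probability at least $e^{-1}$ it stays at $y$ for a unit of time after $\tau_y$. Hence $e^{-1}P_x(\tau_y\le t)\le\int_0^{t+1}P_x(X_r=y)\,dr$, and $P_x(X_r=y)\le\pi(y)/\pi(x)$ by reversibility. For $\lambda=\lambda_{\mathbb P}$, Section 11 shows that w.h.p. there are pairs with $V(y)-V(x)\ge\frac{1-2\delta}\lambda\log N$. A lone particle at the bottom of such a trap needs time $N^{1/\lambda-o(1)}$, whatever is done elsewhere. We may afford only $N^{1/(2\lambda)}$ per particle, half the barrier.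

**Five sites by hand.** Let $V(x)=\sigma(x-1)$ on $\{1,\dots,5\}$, with $\sigma>0$: a ramp with depths $4\sigma,3\sigma,2\sigma,\sigma,0$. A lone particle has $\pi(\xi(5)=1)=e^{-4\sigma}/Z$ with $1\le Z\le5$. Now put three particles. The energy of a configuration is $\sigma$ times its sum of positions, up to a constant. The lowest of the ten configurations is $\{1,2,3\}$, with sum $6$. Those with site $5$ occupied have sums $8,9,10,10,11,12$, for $125,135,145,235,245,345$. Hence $\frac1{10}e^{-2\sigma}\le\pi(\xi(5)=1)\le6e^{-2\sigma}$. Two particles sacrificed to the two sites of depth greater than $2\sigma$ have halved the barrier for the third.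

So the plan is to fill the deep part of each trap with particles that we abandon, and to let the others pass over. This raises four problems.

1. The sacrificed particles move, and no particle can overtake another. Does a trap with $n$ deep sites and $n+1$ particles really emit one in time $e^{\text{half the depth}}$? (Section 5.)
2. There are many traps and many particles; they must be served in parallel. (Sections 7, 8.)
3. The abandoned particles must be brought over as well. (Section 10.)
4. At the end the configuration must be exactly the target one. (Sections 6, 9, 10.)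

We first need tools that allow us to impose such a plan on a process that does not follow it.

## 3. Monotonicity, censoring and lowering

Everything here is for a fixed environment. For an interval $J$, "the process on $J$" with $m$ particles uses only the edges inside $J$. It is reversible for $\pi_{J,m}(\xi)\propto e^{-\sum_{x\in J}V(x)\xi(x)}$.

**Grand coupling.** Edge $\{x,x+1\}$ rings at rate $p_x+q_x$. At a ring, with probability $\frac{p_x}{p_x+q_x}$ (coin "right") a lone particle of the edge is put at $x+1$, otherwise (coin "left") at $x$; an edge with $0$ or $2$ particles does not change. Let $K_x$ be the kernel of this update. Given one particle on the edge, the equilibrium law has it at $x+1$ with probability $\frac{1}{1+q_x/p_x}=\frac{p_x}{p_x+q_x}$. So $K_x$ resamples the edge from the conditional equilibrium law; it is a conditional expectation under $\pi$. We use the same rings and coins for all initial states.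

**Definition (order).** For configurations on $J=[a,b]$, possibly with different particle numbers, let $N_x(\xi)=\sum_{y\ge x,\,y\in J}\xi(y)$; write $\xi\preceq\zeta$ if $N_x(\xi)\le N_x(\zeta)$ for all $x$.

For two particles on $[1,4]$: $\{1,3\}\preceq\{2,4\}$, while $\{1,4\}$ and $\{2,3\}$ are not comparable ($N_4$ is $1$ and $0$, $N_2$ is $1$ and $2$). On $\Omega_{N,k}$ the minimum is $\mathsf{bot}=\{1,\dots,k\}$ and the maximum is $\mathsf{top}=\{N-k+1,\dots,N\}$. "Left-packed" means occupying the leftmost sites of the interval in question.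

**Lemma 6.**

* (a) The grand coupling preserves $\preceq$ and preserves inclusion $\xi\subset\zeta$.
* (b) If $X$ is the single walk started from a particle of $\xi_0$, then $X_t\in\xi_t$ for all $t$ in the coupling.
* (c) If $\xi$ has $m\ge1$ particles in $J=[a,b]$, at least one of them in $[c,b]$, and $c\ge a+m-1$, then $\xi\succeq\{a,\dots,a+m-2\}\cup\{c\}$. Also $\xi\succeq\{a,\dots,a+m-1\}$.
* (d) If a configuration is replaced inside a subinterval by a $\preceq$-lower one with the same number of particles there, the new configuration is globally $\preceq$-lower.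

*Proof.* (a) A ring at $\{x,x+1\}$ changes only $N_{x+1}$, to $\min(N_x,N_{x+2}+1)$ (right) or $\max(N_x-1,N_{x+2})$ (left); both are nondecreasing in $(N_x,N_{x+2})$. For inclusion look at the edge: if $\zeta$ has two particles there, anything is included; if $\zeta$ has one and $\xi$ has one, both are put at the same place; if $\xi$ has none there is nothing to check. (b) is inclusion of $\{X\}$. (c) At most $x-a$ particles lie in $[a,x-1]$, so $N_x(\xi)\ge\max(\mathbf 1_{x\le c},\,m-(x-a))$, which for $c\ge a+m-1$ is at least $N_x$ of the stated configuration: that equals $m-(x-a)$ for $a\le x\le a+m-1$, then $1$ up to $c$, then $0$. The second claim uses only $N_x(\xi)\ge(m-(x-a))^+$. (d) $N_x$ is unchanged outside the subinterval and not larger inside. $\square$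

**Definition (schedule).** A schedule is a finite sequence, deterministic given $\omega$, of pairs (set of open edges, duration). Its kernel $Q$ runs the dynamics using only the open edges. Example: on $[1,4]$, open $\{1,2\},\{2,3\}$ for one unit of time, then only $\{3,4\}$ for two units.

**Lemma 7 (censoring, Peres–Winkler).** If a schedule with kernel $Q$ has total duration $T$, then $P_T(\mathsf{bot},\cdot)$ stochastically dominates $Q(\mathsf{bot},\cdot)$.

*Proof.* Let $\mu$ be a law with $\mu/\pi$ decreasing. First, $\mu K_x/\pi=K_x(\mu/\pi)$ by reversibility, and this is decreasing because the coupling is monotone. Second, $\mu K_x\succeq\mu$: for $f$ increasing,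
$$\mu K_xf-\mu f=-\sum_{\text{fibres}}\pi(\text{fibre})\,\mathrm{Cov}_{\pi(\cdot|\text{fibre})}(\mu/\pi,f)\ge0.$$
Here a fibre of $K_x$ is one point or two comparable points $\{\xi,\xi'\}$, and on it one function decreases and the other increases. Now condition on the ring times and edges, not on the coins. Suppose that before a ring the full law $\mu$ and the censored law $\nu$ satisfy $\mu\succeq\nu$ with $\mu/\pi$ decreasing. If the ring is kept, $\mu K_x\succeq\nu K_x$ by monotonicity. If it is censored, $\mu K_x\succeq\mu\succeq\nu$. In both cases $\mu K_x/\pi$ is decreasing. The start $\delta_{\mathsf{bot}}$ has decreasing density. Average over the rings. $\square$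

**Lowering.** Write $\xi\xrightarrow{Q}\xi'$ with error $\theta$ if $Q(\xi,\{\zeta\succeq\xi'\})\ge1-\theta$. By monotonicity of $Q_2$, from $\xi\xrightarrow{Q_1}\xi'$ with error $\theta_1$ and $\xi'\xrightarrow{Q_2}\xi''$ with error $\theta_2$ we get $\xi\xrightarrow{Q_1Q_2}\xi''$ with error $\theta_1+\theta_2$. So at any time of a schedule we may replace the random configuration by a deterministic lower one. This is why a deterministic plan can be followed.

**Lemma 8 (reduction).** If $P_T(\mathsf{bot},\mathsf{top})\ge\varpi$, then $t_{\rm mix}(\varepsilon)\le T\lceil\log(1/\varepsilon)/\varpi\rceil$.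

*Proof.* Suppose that the chain started afresh from $\mathsf{bot}$ at time $(j-1)T$ is at $\mathsf{top}$ at time $jT$. Then by monotonicity all chains are at $\mathsf{top}$ at time $jT$ and have coalesced. These events are independent in $j$, so no coalescence by time $jT$ has probability at most $(1-\varpi)^j\le e^{-\varpi j}$. $\square$

**Mirror.** Put $\hat\xi(x)=1-\xi(N+1-x)$. Then $N_x(\hat\xi)=N-x+1-k+N_{N+2-x}(\xi)$, so for fixed $k$ the map $\xi\mapsto\hat\xi$ preserves $\preceq$. A particle of $\hat\xi$ moving from $x$ to $x+1$ is a hole of $\xi$ moving from $N+1-x$ to $N-x$, that is, a particle of $\xi$ moving right over the edge $\{N-x,N-x+1\}$. So the mirrored process is of the same type with $\hat p_x=p_{N-x}$, $\hat q_x=q_{N-x}$, $\hat V(x)=-V(N+1-x)+\mathrm{const}$. The function $R$ of $\hat V$ at $N+1-x$ is $R'(x)$. Below we use only $p,q\in[\alpha,1-\alpha]$ and properties of $V$, so every statement about particles moving right has a mirror statement about holes moving left, with lowering for the same order.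

## 4. What a typical environment provides

We now write $k=k_N\le N/2$ and fix
$$K_0=\lceil(\log N)^2\rceil,\quad K=\lceil(\log N)^4\rceil,\quad n_{\max}=6(\ell+1),\quad \ell_3=(n_{\max}+3)\ell,\quad H_{\min}=\tfrac{1+\delta}{2\lambda}\log N .$$
Let $K_+=K_0$ if $k\ge N^\delta$, and $K_+=k$ if $k<N^\delta$. Cut the segment into a long left part, a small box around the edge $\{N-k,N-k+1\}$ (the place where $\mathsf{top}$ begins), and a right part:
$$[1,u],\quad u=N-k-K_0;\qquad U=[u+1,\,N-k+K_+];\qquad I_+=[N-k+K_++1,\,N].$$
Then $|I_+|=k-K_+$, and $I_+=\emptyset$ if $k<N^\delta$. Also $1\le K_+\le k$ and $|U|=K_0+K_+\le2N^\delta$.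

**Lemma 9.** W.h.p. (E1), (E2) and the following hold.

* (E3) In each interval of length $\le K$, the sites with $R>H_{\min}$ are covered by two intervals of length $\ell+1$; likewise for $R'$.
* (E4) $R,R'\le H_{\min}$ at all sites at distance $\le3K$ from $1$, $N$ or $N-k$.
* (E5) $\max_{x\le y\in U}(V(y)-V(x))\le\frac{2\delta}\lambda\log N$.
* (E6) $\sum_{x\le N-k}e^{V(N-k)-V(x)}+\sum_{y>N-k}e^{V(y)-V(N-k)}\le\log\log N$.

*Proof.* We work on (E1), so that $R(x)=\max_{x\le y\le x+\ell}(V(y)-V(x))$.

(E3) The event $\max_{x\le y\le x+\ell}(V(y)-V(x))>H_{\min}$ depends on $\omega_x,\dots,\omega_{x+\ell}$ only and by (2) has probability at most $(\ell+1)e^{\lambda\kappa}N^{-(1+\delta)/2}$. For three sites with gaps greater than $\ell$ the events are independent. There are at most $NK^2$ such triples inside intervals of length $\le K$, so the expected number of bad triples is at most $NK^2(\ell+1)^3e^{3\lambda\kappa}N^{-3(1+\delta)/2}\to0$. If there is none, cover greedily: put $[x,x+\ell]$ at the leftmost bad site $x$, and again at the leftmost uncovered one; a third would give a bad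 triple.

(E4) A union bound over $O(K)$ sites, with the same one-site probability.

(E5) On (E1) only pairs with $y-x\le\ell$ matter, so by (2) the failure probability is at most $2N^\delta(\ell+1)e^{\lambda\kappa}N^{-2\delta}\to0$.

(E6) Let $s=\min(1,\lambda/2)$. Since $(\sum a_i)^s\le\sum a_i^s$, the $s$-th moment of each sum is at most $e^{s\kappa}\sum_{j\ge0}e^{\varphi(s)j}<\infty$, uniformly in $N$. So the sums are tight.

The statements for $R'$ are proved in the same way, with $\omega_{x-\ell},\dots,\omega_x$. $\square$

From now on $\omega$ satisfies (E1)–(E6). By (E2),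
$$h_N:=\max_xR(x)\le\tfrac{1+\delta}\lambda\log N=2H_{\min},\qquad\text{and the same for }R'. \tag{5}$$

## 5. A trap filled with particles opens at half its depth

This section answers problem 1. Look at a cell $J=[a,b]$ in which at most $n$ sites have depth greater than $H$, and all depths are at most $2H$. With $n+1$ particles, some particle is always on a shallow site, by pigeonhole. We claim that $b$ gets occupied in time about $e^H$.

**Lemma 10 (filled trap).** Let $J=[a,b]$, $L=|J|$, $g(x)=\max_{y\in[x,b]}V(y)$, $h_J=\max_{x\in J}(g(x)-V(x))$. Let $H,\eta>0$ with $h_J\le2H$ and $L^2e^{-\eta}\le\frac12$. Let $n\ge\#\{x\in J:g(x)-V(x)>H\}$ be an integer with $n+1\le L$. For the process on $J$ with $n+1$ particles, from any initial state, with $\tau_B$ the hitting time of $B=\{\xi(b)=1\}$,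
$$P(\tau_B>t)\le e^{\kappa L^2+L-t/\Gamma},\qquad\Gamma=6\alpha^{-1}e^{2\kappa}L^5e^{H+\eta}.$$

We construct, from every $\xi\notin B$, a path to $B$ that never climbs much more than $H$, and control how many paths use one edge. Two points need care. A particle cannot pass the particles in front of it, so we shift a whole train of particles; one of these shifts costs up to $h_J-H$, which is why $h_J\le2H$ is assumed. And a path falls into empty deep sites up to $n$ times before it reaches $B$; the buffer $\eta$ controls how many paths can merge this way.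

**Step 1: two levels.** This separates shallow sites from sites deep enough for a fall to gain energy $\eta$. Let $f_0=g-H$, $f_1=g-H-\eta$,
$$E=\{x\in J:V(x)\ge f_0(x)\},\qquad S_1=\{x\in J:V(x)<f_1(x)\}\subset E^c .$$
Then $|E^c|\le n$, $b\in E$ and $b\notin S_1$. The function $g$ is nonincreasing, and $g(x)-g(x+1)\le\kappa$, because $g(x)=\max(V(x),g(x+1))$ and $V(x)\le V(x+1)+\kappa$. Write $\mathcal V(\xi)=\sum_xV(x)\xi(x)$ and $\pi=\pi_{J,n+1}$. Let $\xi\notin B$, and let $v<b$ be the rightmost particle lying in $E$; it exists since $n+1>|E^c|$.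

**Step 2: the stage of $\xi$.** This defines one piece of the path.

*Case 1: all sites of $S_1$ to the right of $v$ are occupied.* Let $w\ge v$ be the rightmost particle of $\xi$; $w<b$. Move it step by step to $b$; the stage ends in $B$. The energies exceed $\mathcal V(\xi)$ by at most $g(w)-V(w)$. We claim $g(w)-V(w)\le H+\eta+2\kappa$. This is clear if $w\notin S_1$. If $w\in S_1$, then $w>v$ as $v\in E$, and no site to the right of $w$ is in $S_1$, since it would be occupied. So $V(w)\ge V(w+1)-\kappa\ge g(w+1)-H-\eta-\kappa\ge g(w)-H-\eta-2\kappa$.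

*Case 2: some site of $S_1$ to the right of $v$ is empty.* Let $y$ be the leftmost such site, and $\phi(\xi)=\xi-v+y$. Since $b\notin S_1$, $\phi(\xi)\notin B$. As $v<y$ and $g$ is nonincreasing, $V(v)-V(y)\ge f_0(v)-f_1(y)\ge f_0(y)-f_1(y)=\eta$, so
$$\pi(\xi)\le e^{-\eta}\pi(\phi(\xi)). \tag{6}$$
Let $v_0=v<v_1<\dots<v_r$ be $v$ and the occupied sites of $(v,y)$, and $v_{r+1}=y$. For $i=r,r-1,\dots,0$ move the particle at $v_i$ step by step to $v_{i+1}$. The sites it crosses are empty and $v_{i+1}$ has just been vacated (or is $y$). The stage ends at $\phi(\xi)$.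

**Step 3: energies on the Case 2 stage.** We show that they exceed $\mathcal V(\xi)$ by at most $H+\eta+2\kappa$.

After the particle from $v_i$ has arrived, the configuration is $\xi-v_i+y$, with excess $V(y)-V(v_i)\le f_1(y)-(g(v_i)-h_J)\le h_J-H-\eta\le H$, by $f_1(y)\le g(v_i)-H-\eta$ and $h_J\le2H$. This is the shift from a very deep $v_i$ up to $y$: it costs up to $h_J-H$, while leaving from level $H$ costs $H$, and $H=h_J/2$ balances the two.

While the particle from $v_i$ is at $z$ strictly between $v_i$ and $v_{i+1}$: all sites strictly between are empty in $\xi$, hence not in $S_1$ by the choice of $y$. So $V(v_i)\ge V(v_i+1)-\kappa\ge g(v_i+1)-H-\eta-\kappa$, and since $V(z)\le g(v_i+1)$, $V(z)-V(v_i)\le H+\eta+\kappa$. If $i=r$ this is the whole excess. If $i<r$ the excess is $V(z)-V(v_i)+V(y)-V(v_{i+1})$. The site $v_{i+1}-1$ is strictly between, so $V(v_{i+1})\ge V(v_{i+1}-1)-\kappa\ge f_1(v_{i+1}-1)-\kappa\ge f_1(y)-\kappa>V(y)-\kappa$. The total is at most $H+\eta+2\kappa$.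

So in both cases every $\zeta$ on the stage of $\chi$ satisfies $\pi(\chi)\le e^{H+\eta+2\kappa}\pi(\zeta)$.

**Step 4: the paths and their congestion.** Concatenate the stages of $\xi,\phi(\xi),\phi^2(\xi),\dots$ into a path $\gamma_\xi$. A Case 2 stage lowers the number of particles in $E$ by one ($v\in E$ is replaced by $y\in S_1\subset E^c$), and this number always lies between $1$ and $n+1$. So there are at most $n$ Case 2 stages, then one Case 1 stage: at most $n+1\le L$ stages, each of at most $L$ steps. Hence $|\gamma_\xi|\le L^2$ and $\gamma_\xi$ ends in $B$. Every step moves a particle to the right, so the sum of positions increases and no edge is used twice.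

Fix an oriented edge $(\zeta,\zeta')$ with $\zeta'=\zeta-z+(z+1)$. The $\chi$ whose stage uses it have the form $\zeta-z+w$ (Case 1), $\zeta-z+v_r$ (Case 2, $i=r$), or $\zeta-y-z+v_i+v_{i+1}$ (Case 2, $i<r$). There are at most $3L^3$ of them. Each $\chi$ has at most $L^2$ preimages $\chi-y+v$ under $\phi$, each of weight at most $e^{-\eta}\pi(\chi)$ by (6). As $L^2e^{-\eta}\le\frac12$, induction gives
$$\sum_{\xi:\,\phi^j(\xi)=\chi}\pi(\xi)\le2^{-j}\pi(\chi),\qquad\text{so}\qquad\sum_{j\ge0}\ \sum_{\xi:\,\phi^j(\xi)=\chi}\pi(\xi)\le2\pi(\chi).$$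
With $\eta=0$ this argument would give only $L^{2j}\pi(\chi)$ with $j$ up to $n$. In our application $n$ may be of order $\log N$ and $L$ a power of $\log N$, so this bound would exceed every power of $N$.

For $f$ vanishing on $B$, Cauchy–Schwarz along $\gamma_\xi$ gives
$$\sum_\xi\pi(\xi)f(\xi)^2\le\sum_{(\zeta,\zeta')}(f(\zeta)-f(\zeta'))^2\;L^2\cdot2\cdot3L^3\,e^{H+\eta+2\kappa}\,\pi(\zeta)\le\Gamma\,\mathcal E(f,f),$$
where $\mathcal E(f,f)$ is the Dirichlet form, the sum over right-moving edges of $\pi(\zeta)\cdot(\text{rate})\cdot(f(\zeta)-f(\zeta'))^2$ with rates at least $\alpha$.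

**Step 5: from the inequality to the hitting time.** The function $u_t(\xi)=P_\xi(\tau_B>t)$ vanishes on $B$ and solves the equation $\partial_tu_t=\mathcal Lu_t$ off $B$, with $\mathcal L$ the generator. So $\frac d{dt}\|u_t\|_{L^2(\pi)}^2=-2\mathcal E(u_t,u_t)\le-\frac2\Gamma\|u_t\|^2$, and with $\|u_0\|\le1$ we get $u_t(\xi)\le\pi(\xi)^{-1/2}e^{-t/\Gamma}$. There are at most $2^L$ configurations and their energies differ by at most $\kappa L^2$, so $\pi(\xi)\ge2^{-L}e^{-\kappa L^2}$. $\square$

## 6. A crude spectral gap for the box $U$

The box $U$ is only $N^{\delta}$ long and nearly flat, by (E5), so any bound polynomial in $|U|$ suffices. This lemma gives one, and it is what solves problem 4.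

**Lemma 11 (crude mixing).** For the process on $J$, $|J|=L$, with $m$ particles and $h=\max_{x\le y\in J}(V(y)-V(x))$, the spectral gap is at least $\frac\alpha2L^{-6}e^{-2h}$. Hence $\|P_t(\xi,\cdot)-\pi_{J,m}\|_{TV}\le e^{\kappa L^2+L-\frac\alpha2L^{-6}e^{-2h}t}$.

*Proof.* We may assume $1\le m\le L-1$, since otherwise there is one state. Let $w_x=e^{-V(x)}$.

**Step 1: a fast auxiliary chain.** The down–up walk $\mathbf K$ removes a uniformly chosen particle, leaving $C$, and then adds a particle at a site $x\notin C$ (the vacated one included) with probability proportional to $w_x$. For $A=C+a$, $A'=C+a'$ we have $\pi(A)\mathbf K(A,A')\propto\frac1m\prod_{c\in C}w_c\cdot\frac{w_aw_{a'}}{\sum_{x\notin C}w_x}$, which is symmetric, so $\mathbf K$ is reversible for $\pi_{J,m}$.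

We show that its gap is at least $1/m$, by path coupling for the distance $\frac12|A\triangle B|$. Let $A=C+a$, $B=C+b$, $a\ne b$, and let $w_a\le w_b$. With probability $1/m$ remove $a$ and $b$ respectively; then add the same site and coalesce. Otherwise remove the same $c\in C$. Let $W$ be the total weight of $c$ and of the sites outside $C\cup\{a,b\}$. Now $A$ may add any site counted in $W$, or $b$; $B$ may add any site counted in $W$, or $a$.

* For each $y$ counted in $W$, with probability $\frac{w_y}{W+w_b}\le\frac{w_y}{W+w_a}$ both add $y$; the distance stays $1$.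
* With probability $\frac{w_a}{W+w_a}\le\frac{w_b}{W+w_b}$, $A$ adds $b$ and $B$ adds $a$; they coalesce.
* In the remaining event $A$ adds $b$ and $B$ adds some $y$ counted in $W$ with the residual law; then both contain $b$, and the distance is at most $1$.

So the expected distance after one step is at most $1-\frac1m$ for adjacent pairs. Two sets at distance $j$ are joined by $j$ adjacent steps, so the mean distance contracts by $1-\frac1m$ for all pairs. If $\mathbf Kf=\theta f$ with $f$ not constant, the Lipschitz constant of $f$ gives $|\theta|\le1-\frac1m$. Hence $\mathrm{Var}_\pi(f)\le m\,\mathcal E_{\mathbf K}(f,f)$.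

**Step 2: comparison.** We replace the long exchanges of $\mathbf K$ by nearest-neighbor moves. Orient each exchange to the right: $\xi\to\xi-x+y$, $x<y$, $\xi(x)=1$, $\xi(y)=0$. Let $v_0=x<v_1<\dots<v_r$ be $x$ and the occupied sites of $(x,y)$, $v_{r+1}=y$, and for $i=r,\dots,0$ move the particle at $v_i$ step by step to $v_{i+1}$. With that particle at $z$ the energy excess is $V(z)-V(v_i)$ if $i=r$, and $(V(z)-V(v_i))+(V(y)-V(v_{i+1}))$ if $i<r$. This is at most $2h$, because $v_i\le z$ and $v_{i+1}\le y$. Paths have length at most $L$. An oriented edge, which fixes $\zeta$ and $z$, is used by at most $L^3$ triples $(\xi,x,y)$ with $i=r$ (choose $v_r,x,y$) and $L^4$ with $i<r$ (choose $v_i,v_{i+1},x,y$), so by at most $2L^4$. Since $\pi(\xi)\mathbf K(\xi,\xi')\le\pi(\xi)$,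
$$\mathrm{Var}_\pi(f)\le m\sum_{\text{right exchanges}}\pi(\xi)\mathbf K(\xi,\xi')(f(\xi)-f(\xi'))^2\le m\cdot L\cdot2L^4e^{2h}\alpha^{-1}\mathcal E(f,f),$$
and $m\le L$. The last claim follows from $\|P_t(\xi,\cdot)-\pi\|_{TV}\le\pi(\xi)^{-1/2}e^{-\mathrm{gap}\cdot t}$ and $\pi(\xi)\ge2^{-L}e^{-\kappa L^2}$. $\square$

## 7. The level $H_d$ and the cells

**Which level?** Suppose that $d$ particles remain to be moved. If we fill all sites deeper than $H$, we abandon at most $N^{1+\delta}e^{-\lambda H}$ particles, by (E2). To abandon only $dN^{-\delta}$ we need $e^{\lambda H}\ge\frac NdN^{2\delta}$. Lemma 10 needs $2H\ge h_N$, and by (5) $H\ge H_{\min}$ is enough. So for $1\le d\le k$ set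
$$H=H_d=\tfrac1\lambda\max\Big\{\tfrac{1+\delta}2\log N,\ \log\tfrac Nd+2\delta\log N\Big\}\ (\ge H_{\min}),\qquad t_0=N^{b\delta}e^{H},\quad b=20+\tfrac{10}\lambda .$$
Moving $d$ particles at one per time $e^{H_d}$ costs about $dN^{1/(2\lambda)}$ or $d(N/d)^{1/\lambda}$, and the latter is at most $\max(N,N^{1/\lambda})$. These are the three terms of Theorem 4. As $d$ decreases, the level rises.

Let $S=\{x\in[1,u]:R(x)>H\}$, $S'=\{x\in I_+:R'(x)>H\}$, $W=\sum_{x\in[1,u]}e^{R(x)\wedge H}$, $W'=\sum_{x\in I_+}e^{R'(x)\wedge H}$. By (E2),
$$|S|,|S'|\le N^{1+\delta}e^{-\lambda H}\le dN^{-\delta},\qquad W,W'\le N^{1+\delta}\max(1,e^{(1-\lambda)H}), \tag{7}$$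
because $e^{R\wedge H}\le e^{\lambda R}$ if $\lambda\ge1$, and $e^{R\wedge H}\le e^{(1-\lambda)H}e^{\lambda R}$ if $\lambda<1$. Call a set *deep-free* if it contains no site with $R>H$.

**Basic cells.** The aim is to cut $[1,u]$ at places surrounded by shallow sites. Consider blocks $B_j=[(j-1)K+1,jK]$, $j\le j_*=\lfloor u/K\rfloor$. By (E3) the sites of $B_j$ outside the two exceptional intervals form at most three intervals, one of length at least $(K-2\ell-2)/3\ge2\ell_3$. So for $2\le j\le j_*-1$ there is a cut $r$ with $[r-\ell_3+1,r+\ell_3]\subset B_j$ deep-free. Cut $[1,u]$ after each such $r$. Cuts in adjacent blocks are at distance between $2\ell_3$ and $2K$; the first and last cells have length between $K$ and $3K$. So all basic cells have length between $2\ell_3$ and $3K$. Each is covered by three intervals of length $\le K$, hence contains at most $3\cdot2\cdot(\ell+1)=n_{\max}$ sites of $S$.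

**Grouping.** A particle will advance by one cell per round of length about $e^H$, so too many cells are too slow. With basic cells alone there are at least $u/(3K)$ of them, and crossing them takes $N^{1+1/(2\lambda)-o(1)}$, above the target as soon as $\lambda>\frac12$ and $\beta<1$. So in each maximal run of consecutive basic cells without sites of $S$, merge greedily into groups, closing a group as soon as its weight $\sum e^{R(x)}$ is at least $e^H$. The last basic cell added has at most $3K$ sites, each of weight at most $e^H$, so group weights are at most $(1+3K)e^H$.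

The resulting *cells* $C_1,\dots,C_M$, $C_i=[l_i,r_i]$, satisfy $n_i:=|S\cap C_i|\le n_{\max}$. At most $|S|$ of them meet $S$; there are at most $|S|+1$ runs, each with at most one unclosed group; and there are at most $We^{-H}$ closed groups. So
$$M\le2|S|+1+We^{-H}. \tag{8}$$
Let $Y_i=[l_i,l_i+\ell-1]$ be the entrance and $Z_i=[r_i-\ell+1,r_i]$ the exit of $C_i$. Let $Y_U$ be the first $\ell$ sites of $U$, and put $Y_{M+1}=Y_U$, $l_{M+1}=u+1$. By the choice of the cuts, and by (E4) near $1$ and near $N-k$, the intervals $[l_i,l_i+\ell_3-1]$, $Z_i$ and $Y_U$ are deep-free. Every cell either is short ($|C_i|\le3K$) or is a group. For a group, $n_i=0$, and by (3) every subinterval $J$ of it has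
$$\Sigma_J\le(\ell+1)(1+3K)e^H\le(\log N)^6e^H. \tag{9}$$

**Lemma 12 (one cell emits).** Let $J=[a,b]$ be either (i) deep-free of length $\le\ell_3$, with $n=0$; or (ii) $C_i$ or $C_i\setminus Y_i$, with $n=n_i$. Start the process on $J$ with at least $n+1$ particles in any state. At time $t_0$, with probability at least $1-N^{-10}$, some particle is in $(b-\ell,b]$.

*Proof.* By inclusion (Lemma 6(a)) we may keep exactly $n+1$ particles.

If $n=0$: either $J$ lies in a group and (9) applies, or $J$ is deep-free of length at most $3K$ and $\Sigma_J\le|J|^2e^H\le9K^2e^H$. Since $t_0=N^{b\delta}e^H$, Lemma 2 gives $P(\tau_b>t_0)\le N^{-11}$.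

If $n\ge1$: then $L=|J|\le3K$. Apply Lemma 10 with $\eta=\delta\log N$. Its hypotheses hold: $L^2e^{-\eta}\le9K^2N^{-\delta}\le\frac12$; $h_J\le h_N\le2H$ by (5); $\#\{x\in J:g(x)-V(x)>H\}\le|S\cap J|\le n$, since $g(x)-V(x)\le R(x)$; and $n+1\le n_{\max}+1\le2\ell_3-\ell\le L$. Here $t_0/\Gamma=N^{(b-1)\delta}/(6\alpha^{-1}e^{2\kappa}L^5)\ge N^\delta$, and $\kappa L^2+L$ is a power of $\log N$ at most up to constants, so $P(\tau_B>t_0)\le N^{-11}$.

In both cases a particle visits $b$ before $t_0$, except with probability $N^{-11}$. By the strong Markov property, Lemma 6(b) and the second part of Lemma 2, some particle is in $(b-\ell,b]$ at time $t_0$, except with a further probability $N^{-11}$. $\square$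

## 8. A conveyor belt on $[1,u]$

**States and run-rounds.** A state is a vector of counts $c=(c_i)_{i\le M}$: each $C_i$ is left-packed with $c_i$ particles. Let $s=\max\{i:c_i\ge n_i+2\}$ ($s=0$ if there is none). A state is *admissible* if all cells $i<s$ are full; for $i>s$, $c_i\le n_i+1$ by definition. One run-round acts as follows: cell $i$ emits ($e_i=1$) if $i=s\ge1$, or if $i>s$ and $c_i=n_i+1$; otherwise $e_i=0$. Then
$$c_i'=c_i-e_i+e_{i-1}\qquad(e_0=0).$$
If $e_M=1$, the round *delivers* one particle into $Y_U$.

Example: $M=3$, $n=(0,2,0)$, start $c=(3,0,0)$ with $|C_1|>3$. The successive states are $(2,1,0)$, $(1,2,0)$, $(0,3,0)$, $(0,2,1)$, $(0,2,0)$, and the fifth round delivers. Two particles stay behind in the two deep sites' worth of places.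

*Admissibility is preserved.* For $i>s$: if $e_i=1$ then $c_i'=n_i+e_{i-1}\le n_i+1$; if $e_i=0$ then $c_i\le n_i$ and again $c_i'\le n_i+1$. Next, $c_s'=c_s-1$ and cells $i<s$ are unchanged. If now $c_s'=n_s+1$ and $s>1$, the new $s$ is $s-1$, because a full cell has $|C_i|\ge2\ell_3\ge n_i+2$ particles.

*Duration.* While $s\ge1$, the sum $\sum_i(c_i-n_i-1)^+$ decreases by exactly $1$ per run-round, since only the term $i=s$ changes. When $s=0$, the smallest $i$ with $c_i=n_i+1$ strictly increases at each run-round: that cell goes to $n_i$ and nothing arrives at or before it. The packed state $\{1,\dots,d_-\}$ is admissible. Starting from it, after at most $d_-+M$ run-rounds the conveyor is *exhausted* ($c_i\le n_i$ for all $i$), with at most $\sum_in_i=|S|$ particles left in $[1,u]$. The delivering rounds are deterministic. Between run-rounds the conveyor may be frozen (all its edges closed).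

**Lemma 13 (realization).** Let $c$ be admissible. There is a schedule, with $n_{\max}+3$ subphases of length $t_0$, that realizes $c\to c'$ in the sense of lowering with error at most $N(n_{\max}+3)N^{-10}$. In a delivering round this requires that $Y_U$ be empty before the last subphase (Phase 2); the delivered particle is then at $u+1$ and the rest of $Y_U$ is empty.

*Proof.* Edges not mentioned are closed. Cells $i<s$ stay closed.

**Phase 1a: clear the entrances** ($n_{\max}+1$ subphases, cells $i>s$). A particle can enter $C_i$ only if $Y_i$ is empty, and the left-packed particles of $C_i$ sit in it. In subphase $j\le n_i+1$ open $[l_i,w_j]$, where $w_j=l_i-1+(n_i+3-j)\ell\le l_i-1+\ell_3$. We claim that afterwards $Y_i$ is empty with probability at least $1-(n_i+1)N^{-10}$. By inclusion of left-packed states, assume $c_i=n_i+1$. Inductively, before subphase $j$ the configuration in $C_i$ dominates the one with $n_i+2-j$ left-packed particles from $l_i$ and one particle at the left end of each zone $(w_{j'}-\ell,w_{j'}]$, $j'<j$. These zones lie to the right of $w_j=w_{j-1}-\ell$,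 so the open interval holds exactly $m=n_i+2-j\ge1$ of these particles. It is deep-free of length at most $\ell_3$, so by Lemma 12(i) a particle is in $(w_j-\ell,w_j]$ at the end. Lemma 6(c) on $[l_i,w_j]$, with this $m$ and $w_j-\ell+1=l_i+(n_i+2-j)\ell\ge l_i+m-1$, continues the induction. After subphase $n_i+1$ all $n_i+1$ particles of the lower configuration are to the right of $Y_i$ (the last zone is $[l_i+\ell,l_i+2\ell-1]$). Hence $N_{l_i+\ell}=n_i+1$ within the cell, that is, $Y_i$ is empty.

**Phase 1b: bring one particle to each exit** (one subphase). For $i>s$ with $c_i=n_i+1$ open $C_i\setminus Y_i$; by Lemma 12(ii), $Z_i$ is nonempty at the end. For $i=s\ge1$: if $l_s+c_s-1\le r_s-\ell$, open $C_s$, and again $Z_s$ is nonempty at the end; otherwise keep $C_s$ closed, since the last particle of the packed state is already in $Z_s$. Now lower, using Lemma 6(c) and $|C_i|\ge2\ell_3\ge2\ell+n_i+1$: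

* $i>s$, $c_i\le n_i$: left-packed from $l_i+\ell$;
* $i>s$, $c_i=n_i+1$: $n_i$ particles left-packed from $l_i+\ell$ and one at the left end of $Z_i$ (the condition of Lemma 6(c) is $r_i-\ell+1\ge l_i+\ell+n_i$);
* $i=s$: $c_s-1$ left-packed and one at the left end of $Z_s$ (the condition is $r_s-\ell+1\ge l_s+c_s-1$), or the original packed state.

In all cases $Y_i$ is empty for $i>s$.

**Phase 2: pass one particle on** (one subphase). For each emitting $i$ open $Z_i\cup Y_{i+1}$. These intervals are pairwise disjoint, deep-free and of length $2\ell\le\ell_3$. Since $i\ge s$, $Y_{i+1}$ is empty (for $i=M$ by assumption), so the interval holds $m$ particles, $1\le m\le\ell$, all in $Z_i$. By Lemma 12(i), at the end some particle is in $Y_{i+1}$. By Lemma 6(c) with $c=l_{i+1}=(r_i-\ell+1)+\ell$, lower to one particle at $l_{i+1}$ and the others left-packed in $Z_i$. Finally lower every cell to left-packed; the counts are $c'$.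

There are at most $N$ cells, each with at most $n_{\max}+3$ events of probability at most $N^{-10}$. $\square$

## 9. Holes from the right, and the interface box

**The mirror conveyor.** If $I_+\ne\emptyset$, then $k\ge N^\delta$ and $|I_+|=k-K_0\ge N^\delta/2\ge4K$. The mirror image of $I_+$ is $[1,k-K_0]$; its left end is the image of $N$, and its right end is the image of a site at distance $K_0+1\le3K$ from $N-k$. For the mirrored potential, (E1), (E2), (E3), (E4) and the bound (5) hold with $R$ and $R'$ exchanged. So Sections 7 and 8 apply with $R',S',W'$ and mirror cells, $M'\le2|S'|+1+W'e^{-H}$ in number. This conveyor moves holes, initially packed at the right end of $I_+$, to the left, and delivers them into $Y'_U$, the last $\ell$ sites of $U$, provided that $Y'_U$ is full before Phase 2. Lowering is for the same order.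

**Lemma 14 (interface box).** From any state of $U$ with $K_+$ particles, after opening $U$ for time $t_0$, with probability at least $1-N^{-10}$: $Y_U$ is empty and, if $K_+=K_0$, $Y'_U$ is full. With fewer than $K_+$ particles, starting left-packed in $U$, $Y_U$ is empty with probability at least $1-N^{-10}$. Moreover, with $K_+$ particles the law at time $t_0$ is within $N^{-11}$ of $\pi_{U,K_+}$ in total variation.

*Proof.* By Lemma 11 with $L\le2N^\delta$, $e^{2h}\le N^{4\delta/\lambda}$ from (E5), and $t_0\ge N^{b\delta}$, the distance to $\pi_{U,K_+}$ is at most $\exp(CN^{2\delta}-C^{-1}N^{(b-6-4/\lambda)\delta})\le N^{-11}$ for some constant $C>0$ depending on $\alpha$, since $b-6-4/\lambda=14+6/\lambda>2$.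

Under $\pi_{U,K_+}$: $U$ has $K_0+K_+$ sites and $K_+$ particles. If a site $x\in Y_U$ is occupied, some $y$ among the last $K_+$ sites is empty, and $y-x\ge K_0-\ell\ge\ell$. Exchanging the contents of $x$ and $y$,
$$\pi(\xi(x)=1,\xi(y)=0)=e^{V(y)-V(x)}\pi(\xi(x)=0,\xi(y)=1)\le e^{-c_0(K_0-\ell)}$$
by (E1). Summing over pairs gives at most $4N^{2\delta}e^{-c_0(K_0-\ell)}\le N^{-12}$. If $K_+=K_0$ and some $y\in Y'_U$ is empty, some $x$ among the first $K_0$ sites is occupied, and the same bound applies. The second claim follows by inclusion of left-packed states. $\square$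

## 10. Stages, total time, and the proof of Theorem 4

Let $\Theta(d_-,c,d_+)$ be the configuration with $\{1,\dots,d_-\}$ in $[1,u]$, $c\le K_+$ particles left-packed in $U$, and $I_+$ full except for $d_+$ holes at its right end. Since $|I_+|=k-K_+$, counting the $k$ particles gives
$$d_-=d_++(K_+-c). \tag{10}$$
We have $\mathsf{bot}=\Theta(\min(k,u),(k-u)^+,|I_+|)$. Indeed $k\le N/2$ gives $\mathsf{bot}\cap I_+=\emptyset$ and $k-u=2k-N+K_0\le K_0$; and $k>u$ forces $k>(N-K_0)/2\ge N^\delta$, so $K_+=K_0$. If $k<N^\delta$, then $\mathsf{bot}=\Theta(k,0,0)$.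

**Step 1: fill the box** (first stage, $d=k$, $H=H_k$). The aim is to bring $U$ to $K_+$ particles. Run the left conveyor until it has delivered $K_+-c$ particles. In each delivering round open $U$ as well during Phase 1b. By Lemma 14 $Y_U$ is then empty; lower $U$ to left-packed in $U\setminus Y_U$ before Phase 2 (there is room, as $|U|-\ell\ge K_+$), and to left-packed in $U$ after Phase 2.

Are there enough particles? Exhaustion leaves at most $|S|$, so at least $d_--|S|$ can be delivered, and by (10) $d_--|S|\ge K_+-c$ if and only if $d_+\ge|S|$. If $k\ge N^\delta$, then $d_+=k-K_0\ge k/2\ge kN^{-\delta}\ge|S|$ by (7). If $k<N^\delta$, then $|S|\le kN^{-\delta}<1$, so $S=\emptyset$ and $d_+=0=|S|$.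

**Step 2: exchange particles for holes** (if $I_+\ne\emptyset$; then $K_+=K_0$). Now each delivered particle must be matched by a delivered hole, so that $U$ keeps $K_0$ particles. Repeat the following. Run the left conveyor until its next run-round is a delivering one, and freeze it. Run the right conveyor until its next run-round is a delivering one, and freeze it. Then perform one run-round of both simultaneously, with $U$ open during Phase 1b. Before Phase 2, by Lemma 14, $Y_U$ is empty and $Y'_U$ is full; lower $U$ to the configuration with $Y_U$ empty, $Y'_U$ full and the other $K_0-\ell$ particles left-packed in between (there are $2K_0-2\ell$ sites). In Phase 2, $U$ receives one particle and one hole, in disjoint intervals, so it keeps $K_0$ particles; lower $U$ to left-packed. Stop as soon as one of the conveyors is exhausted.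

By (10) with $c=K_+$, the number $d'$ of particles left in $[1,u]$ equals the number of holes left in $I_+$. One of the two is bounded by $|S|$ or by $|S'|$, so $d'\le\max(|S|,|S'|)\le dN^{-\delta}$ by (7). Lower to $\Theta(d',K_+,d')$. This ends the stage.

**Step 3: collect what was abandoned** (later stages). From $\Theta(d,K_+,d)$ with $d\ge1$, do Step 2 with $H=H_d$, with the cells and $t_0$ belonging to this $H$. The result is $\Theta(d',K_+,d')$ with $d'\le dN^{-\delta}$. After at most $\lceil1/\delta\rceil+1$ stages $d'=0$: $[1,u]$ is empty, $I_+$ is full, $U$ has $K_+$ particles. If $k<N^\delta$, this already holds after Step 1: there $d_+=0$ and $c=K_+$, so $d_-=0$.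

*Errors.* In a stage with parameter $d$ each conveyor starts with at most $d$ items, so there are at most $2d+M+M'\le4N$ run-rounds, and at most $N^2$ in all. Each has error at most $2N(n_{\max}+3)N^{-10}+N^{-10}\le N^{-8}$. The total error is at most $N^{-5}$.

**Step 4: hit $\mathsf{top}$ exactly.** Open $U$ for time $t_0$ (of the last stage). By Lemma 14, from $\Theta(0,K_+,0)$ the configuration at the end is $\mathsf{top}$ with probability at least $\pi_{U,K_+}(\text{right-packed})-N^{-11}$. Describe a configuration of $U$ by the set $\mathcal X$ of its occupied sites $\le N-k$ and the set $\mathcal Y$ of its empty sites $>N-k$; $|\mathcal X|=|\mathcal Y|$. Its weight relative to the right-packed one is $\prod_{x\in\mathcal X}e^{V(N-k)-V(x)}\prod_{y\in\mathcal Y}e^{V(y)-V(N-k)}$. Summing over all pairs of sets and using $\prod(1+a_x)\prod(1+b_y)\le e^{\sum a_x+\sum b_y}$ with (E6), the total relative weight is at most $\log N$. So $\pi_{U,K_+}(\text{right-packed})\ge1/\log N$. Let $T$ be the total duration. Since $\{\mathsf{top}\}$ is an increasing event, Lemma 7 gives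
$$P_T(\mathsf{bot},\mathsf{top})\ge(1-N^{-5})\Big(\frac1{\log N}-N^{-11}\Big)\ge\frac1{2\log N},$$
and by Lemma 8
$$t_{\rm mix}(\varepsilon)\le T\,\lceil2\log N\,\log(1/\varepsilon)\rceil. \tag{11}$$

**Step 5: total time.** In a stage with parameter $d\ge1$, by (7), (8) and its mirror, the number of run-rounds is at most $2d+M+M'\le2d+2|S|+2|S'|+2+(W+W')e^{-H}\le8d+(W+W')e^{-H}$ (if $I_+=\emptyset$ the primed terms are absent). Each run-round lasts $(n_{\max}+3)N^{b\delta}e^H$, so the stage lasts at most
$$(n_{\max}+3)N^{b\delta}\big(8d\,e^{H_d}+W+W'\big).$$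
The last step adds $t_0=N^{b\delta}e^H$, which is no larger. Now
$$d\,e^{H_d}=\max\Big\{d\,N^{\frac{1+\delta}{2\lambda}},\ d^{1-\frac1\lambda}N^{\frac{1+2\delta}\lambda}\Big\}.$$
The first term is at most $kN^{\frac1{2\lambda}+\frac\delta{2\lambda}}$. The second is at most $N^{1+2\delta/\lambda}$ if $\lambda\ge1$ (as $d\le N$), and at most $N^{(1+2\delta)/\lambda}$ if $\lambda<1$ (as $d\ge1$). By (7), $W,W'\le N^{1+\delta}$ if $\lambda\ge1$. If $\lambda<1$, then $H_d\le\frac{1+2\delta}\lambda\log N$ gives $W,W'\le N^{1+\delta+(1-\lambda)(1+2\delta)/\lambda}\le N^{\frac1\lambda+\delta+\frac{2\delta}\lambda}$. With at most $\lceil1/\delta\rceil+1$ stages,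
$$T\le N^{C(\lambda)\delta}\max\big(N,N^{1/\lambda},kN^{1/(2\lambda)}\big).$$
Since $\delta\in(0,1)$ is arbitrary, (11) gives Theorem 4. $\blacksquare$

## 11. All densities, environments without traps, and arbitrary sequences

The following complements are not needed for Corollary 5.

**Theorem 15.** Assume uniform ellipticity and $\mathbb E\log\rho_1<0$.

1. (All densities.) The bound of Theorem 4 holds for every sequence $1\le k_N\le N-1$ with $k_N$ replaced by $\min(k_N,N-k_N)$.
2. (No traps.) If $\operatorname{ess\,inf}\omega_1\ge\frac12$, then for all sequences $1\le k_N\le N-1$ and $\delta'>0$, $t_{\rm mix}\le N^{1+\delta'}$ w.h.p.; and $t_{\rm mix}\ge N/8$ w.h.p. if $k_N\le N/2$.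
3. If $\operatorname{ess\,inf}\omega_1<\frac12$ and $\lambda=\lambda_{\mathbb P}$, then for every sequence $1\le k_N\le N/2$ (including $k_N=N^{o(1)}$ and oscillating sequences) and every fixed $\varepsilon\in(0,1)$,
$$\frac{\log t_{\rm mix}^{N,k_N,\omega}(\varepsilon)}{\log N}-\max\Big(1,\frac1\lambda,\frac{\log k_N}{\log N}+\frac1{2\lambda}\Big)\longrightarrow0\quad\text{in }\mathbb P\text{-probability}.$$
4. All upper bounds hold also with $\varepsilon=\varepsilon_N\ge e^{-N^{o(1)}}$.

*Proof.* **Part 1.** For $k>N/2$ apply the mirror, which does not change the mixing time; there are now $N-k\le N/2$ particles. Conditions (E1)–(E6) for the mirrored potential are proved as before, since they rest on (1), on moments of $\rho_1$ and on independence, and Sections 5–10 use only these conditions and $p,q\in[\alpha,1-\alpha]$.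

**Part 2, upper bound.** Here $\log\rho_1\le0$, so $\mathbb E[\rho_1^{\lambda'}]\le1$ for every $\lambda'<\infty$. Apply Part 1 with $\lambda'$ large: $\max(N,N^{1/\lambda'},kN^{1/(2\lambda')})\le N^{1+1/(2\lambda')}$ when $\lambda'\ge1$. The lower bound is Part 3a below, with (E1) for any such $\lambda'$.

**Part 3, upper half.** This is Theorem 4, which holds for every sequence.

**Part 3, lower half: reduction.** By the subsequence criterion for convergence in probability we may pass to subsequences along which $\log k_N/\log N\to\beta\in[0,1]$, and extend them to full sequences with this limit. If $\beta\in(0,1]$, the known result applies. If $\beta=0$ the target is $\max(1,\frac1\lambda)$, and the bounds 3a and 3b, valid for all $k_N\le N/2$, suffice. Both use the leftmost particle. At equilibrium it is $>N/4$ with probability tending to $1$, w.h.p. in $\omega$: otherwise there are an occupied $x\le N/4$ and an empty $y\ge N-k+1>N/2$, and each such pair has probability at most $e^{V(y)-V(x)}\le e^{-c_0N/4}$ by the exchange argument of Lemma 14; there are at most $N^2$ pairs.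

**Part 3a: $t_{\rm mix}(\varepsilon)\ge N/8$.** From $\mathsf{bot}$ the leftmost particle starts at $1$ and jumps right at rate at most $1$, so at time $N/8$ it is $\le N/4$ with probability tending to $1$. Hence the total variation distance at time $N/8$ tends to $1$.

**Part 3b: $t_{\rm mix}(\varepsilon)\ge N^{(1-3\delta)/\lambda}$ w.h.p., for $0<\delta<\frac13$.** First we find a trap. Since $\varphi$ is convex, $\varphi(0)=\varphi(\lambda)=0$ and $\varphi'(0)<0$, we have $a:=\varphi'(\lambda)>0$. The Cramér rate at $a$ is $\sup_r(ra-\varphi(r))=\lambda a-\varphi(\lambda)=\lambda a$. So by Cramér's theorem, for each $\theta>0$, $\mathbb P(\sum_{j\le m}\log\rho_j>(a-\theta)m)\ge e^{-\lambda am-o(m)}$. Take $m=\lceil(1-\delta)\log N/(\lambda a)\rceil$, $\theta$ small, and order $N/m$ disjoint blocks in $[N/8,N/4]$. Each succeeds with probability at least $N^{-(1-\delta)-o(1)}$, independently up to the choice of disjoint blocks, so w.h.p. one does. By (1) there are then $x_*<y_*\le N/4$ with $V(y_*)-V(x_*)\ge(a-\theta)m-\kappa\ge\frac{1-2\delta}\lambda\log N$.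

Start with one particle at $x_*$ and the others at $N-k+2,\dots,N$. By Lemma 6(b) the leftmost particle is always at or to the left of the single walk $X$ on $[1,N]$ started at $x_*$. By (4), $P_{x_*}(\tau_{y_*}\le t)\le e(t+1)N^{-(1-2\delta)/\lambda}$. For $t=N^{(1-3\delta)/\lambda}$ this tends to $0$, so at time $t$ the leftmost particle is $\le N/4$ with probability tending to $1$, and the total variation distance at time $t$ tends to $1$.

**Part 4.** By (11), $t_{\rm mix}(\varepsilon_N)\le T\lceil2\log N\,\log(1/\varepsilon_N)\rceil$, and $\log(1/\varepsilon_N)\le N^{o(1)}$. $\blacksquare$
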